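\title{Exponentially cofinal spaces of countable character:\\ an independence result}

\begin{abstract}
A Tychonoff space $X$ is exponentially $\kappa$-cofinal if every continuous map of $X$ onto a space of weight at most $2^\kappa$ factors through a space of $i$-weight at most $\kappa$. We consider the question whether every exponentially $\omega$-cofinal space of countable character has countable $i$-weight, and show that it is independent of ZFC, assuming the consistency of a strongly compact cardinal. A non-reflecting stationary set of ordinals of cofinality $\omega$ below $\mathfrak c^+$ is a counterexample, and such a set exists unless $\mathfrak c^+$ is inaccessible in $L$. On the other hand, the answer is positive after $\theta$ random reals are added for a strongly compact cardinal $\theta$.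
\end{abstract}

\section{The question and its answer}\label{sec:intro}

All spaces are Tychonoff, $\kappa$ denotes an infinite cardinal, and $\mathfrak c=2^\omega$. The \emph{weight} $w(X)$ is the least cardinality of a base of $X$. The \emph{character} $\chi(X)$ is the least cardinal such that every point has a local base of at most that cardinality; $X$ has \emph{countable character} if $\chi(X)\le\omega$, that is, if $X$ is first countable. A \emph{condensation} is a continuous bijection, and the \emph{$i$-weight} $iw(X)$ is the least infinite cardinal $\kappa$ such that $X$ condenses onto a space of weight at most $\kappa$.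

The $i$-weight counts the real-valued functions that are needed to tell the points of $X$ apart. A space of weight at most $\kappa$ embeds in the cube $[0,1]^\kappa$, and the cube has weight $\kappa$. Therefore
\begin{equation}\label{eq:iw}
iw(X)\le\kappa\iff\text{there is a continuous injection } X\to[0,1]^\kappa ,
\end{equation}
and the coordinates of such an injection are $\kappa$ continuous functions $X\to[0,1]$ that separate points. Two consequences of \eqref{eq:iw} are used throughout: the property $iw(X)\le\kappa$ passes to subspaces, and it implies $|X|\le|[0,1]^\kappa|=2^\kappa$.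

\begin{definition}\label{def:cof}
A space $X$ is \emph{exponentially $\kappa$-cofinal} if for every continuous onto map $f:X\to Y$ with $w(Y)\le2^\kappa$ there are continuous onto maps $g:X\to Z$ and $h:Z\to Y$ such that $iw(Z)\le\kappa$ and $h\circ g=f$.
\end{definition}

A map into a space of weight at most $2^\kappa$ is a family of $2^\kappa$ real-valued functions. The definition says that whatever $2^\kappa$ functions can distinguish in $X$, some $\kappa$ functions can distinguish as well (Lemma~\ref{lem:refine}). A space with $iw(X)\le\kappa$ is exponentially $\kappa$-cofinal, because one can take $Z=X$, $g=\mathrm{id}$, $h=f$. The converse fails in general (Example~\ref{ex:infty}), and one asks which hypotheses on $X$ restore it. The following question is posed in \cite{source}.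

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be an exponentially $\omega$-cofinal space of countable character. Is it true that $iw(X)\le\omega$?}
\medskip

By Lemma~\ref{lem:basic} below, every subset of $X$ of size at most $\mathfrak c$ is mapped injectively into $[0,1]^\omega$ by a continuous map defined on $X$. So the Question asks whether a property of the small subsets passes to the whole space. We show that a stationary set can block this passage and that a measure can enforce it. The proofs work for every infinite $\kappa$.

Let $\gamma$ be a limit ordinal of uncountable cofinality. A set $C\subseteq\gamma$ is a \emph{club} in $\gamma$ if it is unbounded in $\gamma$ and closed in the order topology of $\gamma$; a subset of $\gamma$ is \emph{stationary} in $\gamma$ if it meets every club. For a regular uncountable cardinal $\lambda$ put $S^\lambda_\omega=\{\alpha<\lambda:\alpha\text{ limit},\ \operatorname{cf}\alpha=\omega\}$. A set $E\subseteq S^\lambda_\omega$ is a \emph{non-reflecting stationary set} if $E$ is stationary in $\lambda$ and $E\cap\gamma$ is not stationary in $\gamma$ for every limit $\gamma<\lambda$ with $\operatorname{cf}\gamma>\omega$.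

\begin{theorem}\label{thm:stat}
Let $\lambda=(2^\kappa)^+$ and let $E\subseteq S^\lambda_\omega$ be a non-reflecting stationary set. Then $E$, as a subspace of the ordinal $\lambda$, is an exponentially $\kappa$-cofinal space of countable character with $|E|=\lambda$ and $iw(E)>\kappa$.
\end{theorem}

\begin{theorem}\label{thm:square}
If $\lambda=(2^\kappa)^+$ is not inaccessible in the constructible universe $L$, then $S^\lambda_\omega$ has a non-reflecting stationary subset. In particular, such a set exists for every $\kappa$ if $V=L$.
\end{theorem}

The positive half passes through a hypothesis on measures. Here $[X]^{\le2^\kappa}$ is the set of all subsets of $X$ of size at most $2^\kappa$, and a \emph{null} set is a set of measure zero.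

\begin{definition}\label{def:FM}
$\mathrm{FM}_\kappa$ is the statement: for every set $X$ with $|X|>2^\kappa$ there is a countably additive probability measure $\nu$, defined on \emph{all} subsets of $[X]^{\le2^\kappa}$, such that unions of at most $\kappa$ null sets are null and $\nu$ is \emph{fine}, that is, $\nu\{A:x\in A\}=1$ for each $x\in X$.
\end{definition}

A space is \emph{sequential} if every set that contains the limits of all its convergent sequences is closed. First countable spaces are sequential.

\begin{theorem}\label{thm:avg}
Assume $\mathrm{FM}_\kappa$. Then every sequential (in particular, every first countable) exponentially $\kappa$-cofinal space $X$ satisfies $iw(X)\le\kappa$.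
\end{theorem}

Strongly compact cardinals and measure algebras are recalled in Section~\ref{sec:random}.

\begin{theorem}\label{thm:random}
Let $\theta$ be strongly compact in $V$ and let $G$ be $V$-generic for the measure algebra of $2^\theta$. Then $V[G]\models\mathfrak c=\theta$, and in $V[G]$ the statement $\mathrm{FM}_\kappa$ holds for every infinite $\kappa<\mathfrak c$.
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{itemize}
\item[(a)] If $\mathfrak c^+$ is not inaccessible in $L$, in particular if $V=L$, the answer to the Question is negative. Hence, if ZFC is consistent, it does not prove a positive answer.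
\item[(b)] If $\theta$ is strongly compact and $\theta$ random reals are added, the answer in the extension is positive. Hence, if ZFC together with a strongly compact cardinal is consistent, ZFC does not prove a negative answer.
\end{itemize}
Thus the Question is independent of ZFC, assuming the consistency of a strongly compact cardinal.
\end{corollary}

\begin{proof}
Part (a) is the case $\kappa=\omega$ of Theorems~\ref{thm:stat} and~\ref{thm:square}, together with the fact that $L$ is a model of ZFC and $V=L$. Part (b) is the case $\kappa=\omega$ of Theorems~\ref{thm:avg} and~\ref{thm:random}, together with the fact that $V[G]$ is a model of ZFC.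
\end{proof}

Read contrapositively, (a) says that a positive answer implies that $\mathfrak c^+$ is inaccessible in $L$, so some large cardinal hypothesis in (b) cannot be avoided. We do not determine the exact consistency strength of the positive answer.

Section~\ref{sec:zfc} contains what ZFC proves about the simplest cases. Sections~\ref{sec:stat}--\ref{sec:random} prove the four theorems in order.

\section{Cofinality and cardinality}\label{sec:zfc}

We first remove the intermediate space $Z$ from the definition. For maps $\varphi$ and $f$ defined on $X$, say that $\varphi$ \emph{refines} $f$ if $\varphi(x)=\varphi(y)$ implies $f(x)=f(y)$.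

\begin{lemma}\label{lem:refine}
A space $X$ is exponentially $\kappa$-cofinal if and only if every continuous map $f:X\to Y$ with $w(Y)\le2^\kappa$ is refined by a continuous map $\varphi:X\to[0,1]^\kappa$.
\end{lemma}

\begin{proof}
Let $X$ be exponentially $\kappa$-cofinal. Replacing $Y$ by $f(X)$, we may assume that $f$ is onto. Take $g,h,Z$ as in Definition~\ref{def:cof}, a continuous injection $\iota:Z\to[0,1]^\kappa$, and put $\varphi=\iota\circ g$. If $\varphi(x)=\varphi(y)$, then $g(x)=g(y)$, so $f(x)=h(g(x))=h(g(y))=f(y)$.

Conversely, let $f:X\to Y$ be continuous and onto with $w(Y)\le 2^\kappa$, and let $\varphi$ refine $f$. Put $g=(f,\varphi):X\to Y\times[0,1]^\kappa$ and $Z=g(X)$, and let $h:Z\to Y$ be the first projection. Then $g:X\to Z$ and $h$ are continuous and onto, and $h\circ g=f$. The second projection is injective on $Z$: if $\varphi(x)=\varphi(y)$, then $f(x)=f(y)$ and so $g(x)=g(y)$. By \eqref{eq:iw}, $iw(Z)\le\kappa$.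
\end{proof}

\begin{lemma}\label{lem:basic}
Let $X$ be exponentially $\kappa$-cofinal.
\begin{itemize}
\item[(a)] For every $A\subseteq X$ with $|A|\le2^\kappa$ there is a continuous map $\varphi_A:X\to[0,1]^\kappa$ that is injective on $A$.
\item[(b)] $iw(X)\le\kappa\iff|X|\le2^\kappa\iff iw(X)\le2^\kappa$.
\item[(c)] Every continuous image $Y$ of $X$ with $w(Y)\le2^\kappa$ has $|Y|\le2^\kappa$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $|A|\le1$, take a constant map. Otherwise choose, for each pair of distinct points of $A$, a continuous function $X\to[0,1]$ that separates it. These at most $2^\kappa$ functions are the coordinates of a continuous map $f$ into a cube of weight at most $2^\kappa$, and $f$ is injective on $A$. A map $\varphi_A$ that refines $f$ is injective on $A$ too.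

(b) We know that $iw(X)\le\kappa$ implies $|X|\le2^\kappa$. If $|X|\le2^\kappa$, one function for each pair of points gives $iw(X)\le2^\kappa$. If $iw(X)\le2^\kappa$, let $f:X\to[0,1]^{2^\kappa}$ be a continuous injection; a map $\varphi$ that refines $f$ is a continuous injection into $[0,1]^\kappa$.

(c) If $\varphi$ refines the onto map $f:X\to Y$, then $\varphi(x)\mapsto f(x)$ is a well-defined map of $\varphi(X)$ onto $Y$, so $|Y|\le|\varphi(X)|\le2^\kappa$.
\end{proof}

By (b), the Question asks whether an exponentially $\omega$-cofinal first countable space can have more than $\mathfrak c$ points. A first countable space with a dense set of size at most $\mathfrak c$ cannot: each point is the limit of a sequence from the dense set, and there are at most $\mathfrak c^\omega=\mathfrak c$ such sequences. A discrete space $X$ cannot either: if $|X|>2^\kappa$, map $X$ onto a subset of $\{0,1\}^{2^\kappa}$ of size $(2^\kappa)^+\le2^{2^\kappa}$ and contradict (c). The same idea works for metric spaces, where a large space contains a large uniformly discrete set.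

\begin{lemma}\label{lem:metric}
If $X$ is exponentially $\kappa$-cofinal and $q:X\to M$ is a continuous map onto a metric space $(M,\rho)$, then $|M|\le2^\kappa$.
\end{lemma}

\begin{proof}
Suppose $|M|>2^\kappa$. Call $B\subseteq M$ \emph{$\varepsilon$-separated} if distinct points of $B$ are at distance at least $\varepsilon$. For $n\ge1$ let $B_n$ be a maximal $\frac1n$-separated set (Zorn's lemma). By maximality every point of $M$ lies within $\frac1n$ of $B_n$, so every point is the limit of a sequence from $\bigcup_nB_n$. If all $B_n$ had size at most $2^\kappa$, then $|M|\le(2^\kappa)^\omega=2^\kappa$. Hence for some $\varepsilon>0$ there is an $\varepsilon$-separated set $B$ with $|B|=(2^\kappa)^+$.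

An open ball of radius $\varepsilon/6$ meets at most one of the open balls $O_b$ of radius $\varepsilon/3$ centered at points $b\in B$. Indeed, if it contained $p\in O_b$ and $p'\in O_{b'}$ with $b\ne b'$, then $\rho(b,b')\le\rho(b,p)+\rho(p,p')+\rho(p',b')<\varepsilon/3+\varepsilon/3+\varepsilon/3=\varepsilon$. In particular the balls $O_b$ are disjoint. Choose distinct points $v_b\in\{0,1\}^{2^\kappa}$ for $b\in B$ and define $F:M\to[0,1]^{2^\kappa}$ by
\[
F(z)=\bigl(1-3\rho(z,b)/\varepsilon\bigr)\,v_b\quad\text{if }z\in O_b,\qquad F(z)=0\quad\text{if }z\notin\textstyle\bigcup_{b\in B}O_b .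
\]
On a ball of radius $\varepsilon/6$ the map $F$ either vanishes or, for the single $b$ whose ball $O_b$ it meets, equals $z\mapsto\max\{0,1-3\rho(z,b)/\varepsilon\}\,v_b$. So $F$ is continuous. Since $F(b)=v_b$, the space $F(q(X))$ is a continuous image of $X$ of weight at most $2^\kappa$ with at least $(2^\kappa)^+$ points, contrary to Lemma~\ref{lem:basic}(c).
\end{proof}

Taking $q=\mathrm{id}$ and using Lemma~\ref{lem:basic}(b), we see that the answer is positive for metrizable spaces. To build spaces for which the conclusion fails, we use two ways of gluing separating families along clopen sets.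

\begin{lemma}\label{lem:glue}
\begin{itemize}
\item[(a)] If $X$ is partitioned into open sets $P_i$, $i\in I$, with $|I|\le2^\kappa$ and $iw(P_i)\le\kappa$ for all $i$, then $iw(X)\le\kappa$.
\item[(b)] Suppose that for every continuous $f:X\to Y$ with $w(Y)\le2^\kappa$ there is a clopen set $K\subseteq X$ such that $iw(K)\le\kappa$ and $f$ is constant on $X\setminus K$. Then $X$ is exponentially $\kappa$-cofinal.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $s_i:P_i\to[0,1]^\kappa$ be continuous injections and let $r:I\to[0,1]^\kappa$ be an injection. The map $X\to[0,1]^\kappa\times[0,1]^\kappa$ that sends $x\in P_i$ to $(r(i),s_i(x))$ is continuous, since it is continuous on each open set $P_i$. Its first component separates points of different pieces and its second component separates points of the same piece.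

(b) Let $s:K\to[0,1]^\kappa$ be a continuous injection. Define $\varphi:X\to[0,1]\times[0,1]^\kappa$ by $\varphi(x)=(1,s(x))$ on $K$ and $\varphi(x)=(0,0)$ off $K$; it is continuous because $K$ is clopen. If $\varphi(x)=\varphi(y)$, then either $x,y\in K$ and $x=y$, or $x,y\notin K$ and $f(x)=f(y)$. So $\varphi$ refines $f$, and Lemma~\ref{lem:refine} applies.
\end{proof}

\begin{example}\label{ex:infty}
Let $|D|=(2^\kappa)^+$ and $X=D\cup\{\infty\}$, where the points of $D$ are isolated and the neighborhoods of $\infty$ are the sets $X\setminus A$ with $A\subseteq D$, $|A|\le2^\kappa$. This space is Hausdorff with a base of clopen sets, hence Tychonoff. Let $f:X\to Y$ be continuous with $w(Y)\le2^\kappa$, and let $\mathcal V$ be a local base at $f(\infty)$ of size at most $2^\kappa$. The set $K=\bigcup_{V\in\mathcal V}(X\setminus f^{-1}(V))$ is a union of at most $2^\kappa$ subsets of $D$ of size at most $2^\kappa$, so $|K|\le2^\kappa$ and $K$ is clopen. Off $K$ the map $f$ takes its values in $\bigcap\mathcal V=\{f(\infty)\}$. The space $K$ is discrete, so $iw(K)\le\kappa$ by Lemma~\ref{lem:glue}(a) applied to its points. By Lemma~\ref{lem:glue}(b), $X$ is exponentially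 $\kappa$-cofinal, while $iw(X)>\kappa$ because $|X|>2^\kappa$. The space is not sequential: $D$ is not closed, but no sequence in $D$ converges to $\infty$, since the complement of its range is a neighborhood of $\infty$.
\end{example}

In this example a single point forces continuous functions to ignore all but $2^\kappa$ points, and it does so through its large character. Countable character rules such a point out, and the answer is positive in the metrizable and separable cases, so one may well guess that it is positive in general. The next section shows that the same effect can arise without any such point.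

\section{A counterexample on a non-reflecting stationary set}\label{sec:stat}

We recall the facts about ordinals that are needed. In the order topology the intervals $[0,\gamma]$ and $(\beta,\gamma]$ are clopen, and the intervals $(\beta,\alpha]$, $\beta<\alpha$, form a local base at a limit ordinal $\alpha$; this base has a countable subbase of neighborhoods cofinal under inclusion when $\operatorname{cf}\alpha=\omega$, namely the intervals $(\alpha_n,\alpha]$ for a sequence $\alpha_n$ increasing to $\alpha$. Subspaces of ordinals are Hausdorff with a base of clopen sets, hence Tychonoff. Let $\lambda$ be regular and uncountable. The intersection of fewer than $\lambda$ clubs in $\lambda$ is a club, so the union of fewer than $\lambda$ non-stationary sets is non-stationary. Stationary sets are unbounded. The set $S^\lambda_\omega$ is stationary, because the supremum of an increasing $\omega$-sequence from a club lies in the club. \emph{Fodor's lemma}: if $S\subseteq\lambda$ is stationary and $\beta(\alpha)<\alpha$ for all $\alpha\in S$, then $\beta$ is constant on a stationary subset of $S$.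

Example~\ref{ex:infty} had two ingredients: continuous maps are constant off a small clopen set, and small clopen sets have small $i$-weight. On a stationary set, Fodor's lemma supplies the first ingredient.

\begin{lemma}\label{lem:const}
Let $\lambda$ be regular and uncountable and let $S\subseteq\lambda$ be a stationary set of limit ordinals. Every continuous $f:S\to\mathbb R$ is constant on $S\setminus[0,\beta]$ for some $\beta<\lambda$.
\end{lemma}

\begin{proof}
For $n\ge1$ and $\alpha\in S$, continuity at $\alpha$ gives $\beta_n(\alpha)<\alpha$ such that $|f(x)-f(\alpha)|<1/n$ for all $x\in S\cap(\beta_n(\alpha),\alpha]$. By Fodor's lemma, $\beta_n(\cdot)$ has a constant value $\beta_n$ on a stationary set $S_n\subseteq S$. If $x,y\in S$ exceed $\beta_n$, choose $\alpha\in S_n$ above both; then $x,y\in(\beta_n(\alpha),\alpha]$ and $|f(x)-f(y)|<2/n$. Take $\beta=\sup_n\beta_n$, which is below $\lambda$.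
\end{proof}

The first candidate is the whole set $S^\lambda_\omega$ for $\lambda=(2^\kappa)^+$. It fails, and the reason is Lemma~\ref{lem:const} itself.

\begin{remark}\label{rem:reflect}
Let $E\subseteq S^\lambda_\omega$ and suppose that $E\cap\gamma$ is stationary in $\gamma$ for a regular cardinal $\gamma$ with $\kappa<\gamma<\lambda$. This holds for $E=S^\lambda_\omega$ and $\gamma=\kappa^+\le2^\kappa$. By Lemma~\ref{lem:const} and $\operatorname{cf}\gamma>\kappa$, any $\kappa$ continuous functions on $E$ are simultaneously constant on a final segment of $E\cap\gamma$, so they do not separate the points of $E\cap\gamma$. Since $|E\cap\gamma|\le2^\kappa$, Lemma~\ref{lem:basic}(a) shows that $E$ is not exponentially $\kappa$-cofinal.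
\end{remark}

So we want Fodor's lemma to act at $\lambda$ and nowhere below, which is what non-reflection means. For the rest of the section let $\lambda=(2^\kappa)^+$, let $E\subseteq S^\lambda_\omega$ be a non-reflecting stationary set, and put $E_\alpha=E\cap[0,\alpha]$ for $\alpha<\lambda$, a clopen subset of $E$. The second ingredient is proved by an induction of length $\lambda$, and the difficulty is that the number of separating functions may never exceed $\kappa$. We therefore cut $E_\alpha$ into clopen pieces bounded below $\alpha$, run the separating families of all pieces in parallel, and spend further functions only on labeling the pieces.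

\begin{lemma}\label{lem:bounded}
$iw(E_\alpha)\le\kappa$ for every $\alpha<\lambda$.
\end{lemma}

\begin{proof}
Induction on $\alpha$. We have $E_0=\emptyset$ and $E_{\beta+1}=E_\beta$, since $E$ consists of limit ordinals.

\emph{Case $\operatorname{cf}\alpha=\omega$.} Here $\alpha$ may belong to $E$, and the glued functions must be continuous at $\alpha$; we achieve this by damping them. Choose $\alpha_0<\alpha_1<\cdots$ with supremum $\alpha$, and put $P_0=E\cap[0,\alpha_0]$ and $P_n=E\cap(\alpha_{n-1},\alpha_n]$ for $n\ge1$. The sets $P_n$ are disjoint, clopen in $E$, and cover $E\cap\alpha$. As $P_n\subseteq E_{\alpha_n}$, the induction hypothesis gives continuous functions $f^n_j:P_n\to[0,1]$, $j<\kappa$, that separate the points of $P_n$. Define $u,F_j:E_\alpha\to[0,1]$ by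
\[
u=2^{-n}\quad\text{and}\quad F_j=2^{-n}f^n_j\quad\text{on }P_n,
\]
and $u(\alpha)=F_j(\alpha)=0$ if $\alpha\in E$. These functions are continuous on each open set $P_n$. They are continuous at $\alpha$ because all their values on the neighborhood $E\cap(\alpha_{n-1},\alpha]$ lie in $[0,2^{-n}]$. The function $u$ separates points of different pieces and separates $\alpha$ from all other points, and the $F_j$ separate points of the same piece.

\emph{Case $\operatorname{cf}\alpha>\omega$.} Now $\alpha\notin E$, so $E_\alpha=E\cap\alpha$. Cutting along an arbitrary cofinal sequence would leave the points of $E$ at limit stages of the sequence uncovered. Non-reflection removes them: there is a club $C\subseteq\alpha$ disjoint from $E$. Let $\langle c_i:i<\operatorname{otp}C\rangle$ be its increasing enumeration. The order type $\operatorname{otp}C$ is a limit ordinal, since $C$ is unbounded in $\alpha$, and $c_i=\sup_{j<i}c_j$ for limit $i$, since $C$ is closed. The sets $E\cap[0,c_0)$ and $E\cap(c_i,c_{i+1})$, $i<\operatorname{otp}C$, are open and disjoint. They cover $E\cap\alpha$: given $x\in E\cap\alpha$, let $i$ be least with $x\le c_i$. Then $x<c_i$ because $c_i\notin E$,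 and $i$ is not a limit, since otherwise $x\ge\sup_{j<i}c_j=c_i$. So $i=0$ and $x<c_0$, or $i=j+1$ and $c_j<x<c_{j+1}$. Each piece lies in some $E_\beta$ with $\beta<\alpha$ and so has $i$-weight at most $\kappa$, and there are at most $|\alpha|\le2^\kappa$ pieces. Lemma~\ref{lem:glue}(a) completes the step.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:stat}]
Every point of $E$ has cofinality $\omega$, so $\chi(E)\le\omega$. The set $E$ is unbounded in the regular cardinal $\lambda$, so $|E|=\lambda>2^\kappa$ and $iw(E)>\kappa$. Let $f:E\to Y$ be continuous with $w(Y)\le2^\kappa$. Embed $Y$ in $[0,1]^{2^\kappa}$ and apply Lemma~\ref{lem:const} to each of the $2^\kappa$ coordinates of $f$. The supremum $\gamma$ of the resulting ordinals is below $\lambda$, because $\lambda$ is regular and greater than $2^\kappa$. Then $f$ is constant on $E\setminus E_\gamma$, the set $E_\gamma$ is clopen, and $iw(E_\gamma)\le\kappa$ by Lemma~\ref{lem:bounded}. Lemma~\ref{lem:glue}(b) shows that $E$ is exponentially $\kappa$-cofinal.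
\end{proof}

The value $\lambda=(2^\kappa)^+$ entered twice, in opposite directions: $\lambda$ must exceed $2^\kappa$ so that $2^\kappa$ functions become constant simultaneously, and ordinals below $\lambda$ must have size at most $2^\kappa$ so that the pieces can be labeled by points of $[0,1]^\kappa$.

\section{Non-reflecting stationary sets from a square sequence}\label{sec:square}

The constructible universe $L$ is a transitive model of ZFC, $V=L$ and GCH that contains all ordinals. A cardinal of $V$ is a cardinal of $L$, and a regular cardinal of $V$ is regular in $L$, because a witness to the contrary in $L$ would also lie in $V$. A cardinal is \emph{inaccessible} if it is uncountable, regular and a strong limit; under GCH every limit cardinal is a strong limit. For an uncountable cardinal $\tau$, the principle $\square_\tau$ asserts that there is a sequence $\langle C_\alpha:\alpha<\tau^+\text{ limit}\rangle$ such that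
\begin{itemize}
\item[(i)] $C_\alpha$ is closed and unbounded in $\alpha$,
\item[(ii)] $\operatorname{otp}C_\alpha\le\tau$,
\item[(iii)] $C_\beta=C_\alpha\cap\beta$ for every limit point $\beta<\alpha$ of $C_\alpha$.
\end{itemize}
By a theorem of Jensen \cite{jensen}, $\square_\tau$ holds in $L$.

The idea is to look at the function $\alpha\mapsto\operatorname{otp}C_\alpha$. By (ii) it takes few values, so one of its level sets is stationary. By (iii) it is strictly increasing along a club in each $\gamma$ of uncountable cofinality, so no level set reflects.

\begin{proof}[Proof of Theorem~\ref{thm:square}]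
The cardinal $\lambda=(2^\kappa)^+$ is regular and uncountable in $V$, hence in $L$. If it were a limit cardinal of $L$, it would be inaccessible in $L$. So $\lambda=(\tau^+)^L$ for some cardinal $\tau$ of $L$, and $\tau\ge2^\kappa$ because $2^\kappa$ is a cardinal of $L$ below $\lambda$; in particular $\tau$ is uncountable. Let $\langle C_\alpha:\alpha<\lambda\text{ limit}\rangle\in L$ witness $\square_\tau$ in $L$. Properties (i)--(iii) refer only to the order of ordinals below $\lambda$, so they hold in $V$. The ordinal $\tau$ need not be a cardinal of $V$, but only $|\tau|<\lambda$ is used.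

Work in $V$. The stationary set $S^\lambda_\omega$ is the union of the sets $\{\alpha\in S^\lambda_\omega:\operatorname{otp}C_\alpha=\xi\}$ over $\xi\le\tau$. These are fewer than $\lambda$ sets, so one of them, call it $E$, is stationary. Let $\gamma<\lambda$ be a limit ordinal with $\operatorname{cf}\gamma>\omega$, and let $C'_\gamma$ be the set of limit points of $C_\gamma$ below $\gamma$. It is closed in $\gamma$, and it is unbounded because an increasing $\omega$-sequence from $C_\gamma$ has its supremum below $\gamma$. For $\beta<\beta'$ in $C'_\gamma$ the set $C_\gamma\cap\beta$ is a proper initial segment of $C_\gamma\cap\beta'$, so by (iii)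
\[
\operatorname{otp}C_\beta=\operatorname{otp}(C_\gamma\cap\beta)<\operatorname{otp}(C_\gamma\cap\beta')=\operatorname{otp}C_{\beta'} .
\]
Hence $E$ contains at most one point of $C'_\gamma$, and a final segment of $C'_\gamma$ is a club in $\gamma$ disjoint from $E$.

If $V=L$, then $\lambda$ is a successor cardinal of $L$ and so is not inaccessible in $L$.
\end{proof}

\section{Averaging over small sets}\label{sec:avg}

Let $X$ be exponentially $\kappa$-cofinal. Lemma~\ref{lem:basic}(a) gives one map $\varphi_A$ for each small set $A$, with no relation between different $A$. We want to merge them into a single object that separates all points of $X$. The simplest way to merge is by a vote.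

\begin{example}\label{ex:ultra}
Let $\kappa=\omega$ and suppose that $U$ is an ultrafilter on $[X]^{\le\mathfrak c}$ that is closed under countable intersections and contains $\{A:x\in A\}$ for every $x\in X$. A point of $[0,1]^\omega$ is determined by countably many binary digits. For fixed $x$, each digit of $\varphi_A(x)$ is constant on a set in $U$, so there is $\varphi(x)$ with $W_x=\{A:\varphi_A(x)=\varphi(x)\}\in U$. If $x\ne y$, pick $A\in W_x\cap W_y$ with $x,y\in A$; then $\varphi(x)=\varphi_A(x)\ne\varphi_A(y)=\varphi(y)$. If $x_n\to x$, pick $A\in W_x\cap\bigcap_nW_{x_n}$; then $\varphi(x_n)=\varphi_A(x_n)\to\varphi_A(x)=\varphi(x)$. So $\varphi:X\to[0,1]^\omega$ is injective and preserves convergent sequences.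
\end{example}

This is the pattern of the proof: fineness gives separation, and countable completeness gives sequential continuity. As it stands the argument proves too much. The injectivity part applies to any set $X$ and any maps $\varphi_A$ injective on $A$, and yields $|X|\le\mathfrak c$. So no such ultrafilter exists when $|X|>\mathfrak c$, and the vote has to be replaced by a real-valued measure as in $\mathrm{FM}_\kappa$. The averages $\int\varphi_A(x)\,d\nu(A)$ lie in $[0,1]^\kappa$ and so cannot separate the points of a set of size greater than $2^\kappa$. We average distances instead, that is, we map $x$ to the functions $A\mapsto\varphi_{A,i}(x)$ in $L^1(\nu)$. The target is then a metric space of uncontrolled size, and cofinality has to be used a second time, through Lemma~\ref{lem:metric}. A second use is unavoidable: a discrete space of size $(2^\kappa)^+$ is first countable and satisfies the conclusion of Lemma~\ref{lem:basic}(a), but its $i$-weight exceeds $\kappa$.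

\begin{proof}[Proof of Theorem~\ref{thm:avg}]
By Lemma~\ref{lem:basic}(b) it suffices to show $|X|\le2^\kappa$. Suppose $|X|>2^\kappa$ and let $\nu$ be as in $\mathrm{FM}_\kappa$. For each $A\in[X]^{\le2^\kappa}$ fix $\varphi_A=(\varphi_{A,i})_{i<\kappa}$ as in Lemma~\ref{lem:basic}(a). For $i<\kappa$ put
\[
\rho_i(x,y)=\int|\varphi_{A,i}(x)-\varphi_{A,i}(y)|\,d\nu(A).
\]
The maps $\varphi_A$ were chosen arbitrarily, but $\nu$ measures all sets, so every bounded function of $A$ is integrable. Integrating the triangle inequality shows that $\rho_i$ is a pseudometric. Let $X_i$ be the metric space obtained by identifying points at $\rho_i$-distance zero, and let $q_i:X\to X_i$ be the quotient map.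

\emph{Each $q_i$ is continuous.} If $x_n\to x$ in $X$, then $|\varphi_{A,i}(x_n)-\varphi_{A,i}(x)|\to0$ for every $A$, and these functions of $A$ are bounded by $1$. By dominated convergence, $\rho_i(x_n,x)\to0$, so $q_i(x_n)\to q_i(x)$. Hence the preimage under $q_i$ of a closed set contains the limits of its convergent sequences, and it is closed because $X$ is sequential.

\emph{The maps $q_i$ separate points.} Let $x\ne y$ and $N_i=\{A:\varphi_{A,i}(x)\ne\varphi_{A,i}(y)\}$. If $x,y\in A$, then $\varphi_A(x)\ne\varphi_A(y)$, so $A\in N_i$ for some $i$. Thus the $\kappa$ sets $N_i$ cover $\{A:x\in A\}\cap\{A:y\in A\}$, which has measure $1$ by fineness. Since a union of $\kappa$ null sets is null, some $N_i$ is not null. For this $i$ the integrand of $\rho_i(x,y)$ is positive on $N_i$, so by countable additivity it exceeds some $1/n$ on a set of positive measure, and $\rho_i(x,y)>0$.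

Therefore $X$ injects into $\prod_{i<\kappa}X_i$. By Lemma~\ref{lem:metric}, $|X_i|\le2^\kappa$ for all $i$, so $|X|\le(2^\kappa)^\kappa=2^\kappa$, a contradiction.
\end{proof}

Sequentiality was used only for the continuity of $q_i$, and Example~\ref{ex:infty} shows that it cannot be dropped. For $\kappa=\omega$ the condition on unions of null sets in $\mathrm{FM}_\kappa$ follows from countable additivity.

\section{A fine measure in the random model}\label{sec:random}

An ultrafilter is \emph{$\theta$-complete} if it is closed under intersections of fewer than $\theta$ sets. An uncountable cardinal $\theta$ is \emph{strongly compact} if for every cardinal $\eta\ge\theta$ there is a $\theta$-complete ultrafilter $U$ on $[\eta]^{<\theta}$ that is \emph{fine}: $\{\sigma:x\in\sigma\}\in U$ for all $x\in\eta$. Such a $\theta$ is inaccessible, so $2^\omega<\theta$ and $\theta^\kappa=\theta$ for $0<\kappa<\theta$. A function from the underlying set of a $\theta$-complete ultrafilter $U$ into a set of size less than $\theta$ is constant on a set in $U$; otherwise the complements of its fibers would be fewer than $\theta$ sets in $U$ with empty intersection.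

The ultrafilter $U$ has every property required in $\mathrm{FM}_\kappa$ except one: it lives on sets of size less than $\theta$, and $\theta$ is far above $2^\kappa$. We repair this by adding $\theta$ reals, so that $2^\kappa$ becomes $\theta$. Then $U$ no longer decides the new subsets of its domain, and by Section~\ref{sec:avg} it cannot in general be extended to a suitable ultrafilter. Random reals are the right choice because the conditions carry probabilities, and these allow us to extend $U$ to a real-valued measure by a Solovay-style argument.

\subsection*{The measure algebra and the generic extension}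
Work in $V$. The \emph{Baire} subsets of $2^\theta=\{0,1\}^\theta$ form the $\sigma$-algebra generated by the sets $\{x:x(\zeta)=1\}$, $\zeta<\theta$. Each Baire set depends on countably many coordinates, since the sets with this property form a $\sigma$-algebra. The product of the uniform measures on $\{0,1\}$ is a probability measure on the Baire sets. The \emph{measure algebra} $\mathbb B$ is the algebra of Baire sets modulo null sets, and $\mu$ is the induced measure on $\mathbb B$. For Baire functions $f,g$ we write $[f>g]\in\mathbb B$ for the class of $\{x:f(x)>g(x)\}$, and likewise for other relations; ``a.e.\ on $c$'' means almost everywhere on a Baire set representing $c$. The following facts are standard. The algebra $\mathbb B$ is complete; countable joins are classes of unions; $c\wedge\bigvee D=\bigvee_{d\in D}(c\wedge d)$; and $\mathbb B$ is ccc, that is, a pairwise disjoint family has only countably many nonzero members, because $\mu(c)>0$ for $c\ne0$. Consequently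
\begin{equation}\label{eq:muadd}
\mu\Bigl(\bigvee_{i}d_i\Bigr)=\sum_i\mu(d_i)\qquad\text{for every pairwise disjoint family }(d_i)\text{ in }\mathbb B .
\end{equation}
We also use two facts about densities.
\begin{itemize}
\item[(R1)] (Radon--Nikodym) If $m$ is a countably additive function on $\mathbb B$ with $0\le m\le\mu$, there is a Baire function $f:2^\theta\to[0,1]$ with $m(c)=\int_cf\,d\mu$ for all $c\in\mathbb B$.
\item[(R2)] If $f,g:2^\theta\to[0,\infty]$ are Baire, $f$ is bounded and $\int_{c'}f\,d\mu=\int_{c'}g\,d\mu$ for all $c'\le c$, then $f=g$ a.e.\ on $c$. (Take $c'=c\wedge[f>g]$ and $c'=c\wedge[f<g]$.)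
\end{itemize}

Let $G$ be $V$-generic for $\mathbb B$. The model $V[G]$ satisfies ZFC and has the same ordinals as $V$. All we need from forcing is the following.
\begin{itemize}
\item[(F1)] $G$ is an ultrafilter on $\mathbb B$, and for every $D\subseteq\mathbb B$ with $D\in V$ we have $\bigvee D\in G$ if and only if $D\cap G\ne\emptyset$.
\item[(F2)] If $S\in V$ and $A\subseteq S$ is in $V[G]$, there is $b:S\to\mathbb B$ in $V$ with $A=\{s\in S:b(s)\in G\}$. (Let $b(s)$ be the Boolean value of ``$s\in\dot A$'' for a name $\dot A$ of $A$.)
\item[(F3)] Since $\mathbb B$ is ccc, $V$ and $V[G]$ have the same cardinals.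
\end{itemize}
Property (F1) is mostly used in this form:
\begin{itemize}
\item[(F4)] If $D\subseteq\mathbb B$, $D\in V$ and $D\cap G=\emptyset$, there is $c\in G$ with $c\wedge d=0$ for all $d\in D$, namely $c=\neg\bigvee D$.
\end{itemize}

\begin{lemma}\label{lem:arith}
In $V[G]$, $2^\kappa=\mathfrak c=\theta$ for every infinite $\kappa<\theta$.
\end{lemma}

\begin{proof}
In $V$, a Baire set is given by a countable set $S\subseteq\theta$ and a Borel subset of $2^S$, so $|\mathbb B|\le\theta^\omega\cdot2^\omega=\theta$, and there are at most $\theta^\kappa=\theta$ functions $\kappa\to\mathbb B$. By (F2), $2^\kappa\le\theta$ in $V[G]$.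

For $\xi<\theta$ define $r_\xi\in2^\omega$ by letting $r_\xi(n)=1$ if and only if $[x(\omega\xi+n)=1]\in G$. Let $\xi\ne\xi'$. The events $d_n=[x(\omega\xi+n)\ne x(\omega\xi'+n)]$ are independent of measure $1/2$, so $\bigvee_nd_n=1$, and some $d_n$ is in $G$ by (F1). If $r_\xi(n)=r_{\xi'}(n)=e$, then the ultrafilter $G$ contains $[x(\omega\xi+n)=e]\wedge[x(\omega\xi'+n)=e]$, which is disjoint from $d_n$; this is impossible. So the reals $r_\xi$ are distinct, and $\theta\le\mathfrak c\le2^\kappa$ in $V[G]$, where $\theta$ is still a cardinal by (F3).
\end{proof}

\subsection*{Evaluating functions at the generic point}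
The measure of a set in $V[G]$ will be the value of a ground-model density ``at the point determined by $G$''. For a bounded Baire function $f:2^\theta\to[0,\infty)$ in $V$ define the real number
\[
f_G=\sup\{q\in\mathbb Q:[f>q]\in G\}
\]
of $V[G]$. The set on the right contains all negative rationals, is bounded above and is closed downward. For rational $q$ this gives: if $q<f_G$ then $[f>q]\in G$; if $q>f_G$ then $[f>q]\notin G$, so $[f\le q]\in G$; and if $[f\le q]\in G$ then $f_G\le q$. A constant function with value $t$ evaluates to $\sup\{q:q<t\}=t$.

\begin{lemma}\label{lem:eval}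
Let $f,f',f_n$ be bounded Baire functions $2^\theta\to[0,\infty)$ in $V$, with $\langle f_n\rangle_{n<\omega}\in V$, and let $c\in G$.
\begin{itemize}
\item[(a)] If $f\le f'$ a.e.\ on $c$, then $f_G\le f'_G$. If $f=f'$ a.e.\ on $c$, then $f_G=f'_G$.
\item[(b)] $(f+f')_G=f_G+f'_G$.
\item[(c)] If $f=\sum_nf_n$ a.e.\ on $c$, then $f_G=\sum_n(f_n)_G$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $c\wedge[f>q]\le[f'>q]$, so $[f>q]\in G$ implies $[f'>q]\in G$.

(b) For rationals $q<f_G$ and $q'<f'_G$, the element $[f>q]\wedge[f'>q']$ of $G$ lies below $[f+f'>q+q']$, so $(f+f')_G\ge q+q'$. For rationals $q>f_G$ and $q'>f'_G$, the element $[f\le q]\wedge[f'\le q']$ of $G$ lies below $[f+f'\le q+q']$, so $(f+f')_G\le q+q'$.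

(c) Put $s_N=\sum_{n<N}f_n$. By (b), $(s_N)_G=\sum_{n<N}(f_n)_G$, and by (a), $(s_N)_G\le f_G$. Hence $\sum_n(f_n)_G\le f_G$. The reverse inequality is where genericity is needed. Let $\varepsilon>0$ be rational. Since $s_N\to f$ a.e.\ on $c$, we have $c=\bigvee_N\bigl(c\wedge[f\le s_N+\varepsilon]\bigr)$. By (F1), $c\wedge[f\le s_N+\varepsilon]\in G$ for some $N$, and then (a) and (b) give $f_G\le(s_N)_G+\varepsilon\le\sum_n(f_n)_G+\varepsilon$.
\end{proof}

\subsection*{The measure}
Fix a cardinal $\eta>\theta$. In $V$ let $P=[\eta]^{<\theta}$ and let $U$ be a $\theta$-complete fine ultrafilter on $P$. For $b:P\to\mathbb B$ in $V$ put $A_b=\{\sigma\in P:b(\sigma)\in G\}$. By (F2), every subset of $P$ in $V[G]$ is some $A_b$. Applying (F2) to $\delta\times P$, we see that every sequence $\langle A_i:i<\delta\rangle\in V[G]$ of subsets of $P$ equals $\langle A_{b_i}:i<\delta\rangle$ for a sequence $\langle b_i:i<\delta\rangle\in V$.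

Seen from $V$, with the knowledge that $c\in G$, the probability that $\sigma$ belongs to $A_b$ is $\mu(b(\sigma)\wedge c)/\mu(c)$. The ultrafilter selects a typical value of this probability, and shrinking $c$ toward the generic point means taking a density. So, in $V$, for $b:P\to\mathbb B$ and $c\in\mathbb B$ let $m_b(c)$ be the real number $t$ with
\[
\{\sigma\in P:\mu(b(\sigma)\wedge c)=t\}\in U;
\]
it exists because $2^\omega<\theta$. Then $0\le m_b\le\mu$. If $c_n$, $n<\omega$, are disjoint with join $c$, intersect countably many sets in $U$ to find one $\sigma$ with $\mu(b(\sigma)\wedge c)=m_b(c)$ and $\mu(b(\sigma)\wedge c_n)=m_b(c_n)$ for all $n$; then $m_b(c)=\sum_nm_b(c_n)$ by \eqref{eq:muadd}. By (R1) we fix in $V$ an assignment $b\mapsto f_b$ of Baire functions $f_b:2^\theta\to[0,1]$ with $m_b(c)=\int_cf_b\,d\mu$ for all $c$. In $V[G]$ define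
\[
\nu(A_b)=(f_b)_G\in[0,1].
\]

\begin{lemma}\label{lem:welldef}
The number $\nu(A_b)$ depends only on the set $A_b$. If $A\subseteq P$ and $A\in V$, then $\nu(A)=1$ for $A\in U$ and $\nu(A)=0$ for $A\notin U$.
\end{lemma}

\begin{proof}
Let $A_b=A_{b'}$. For each $\sigma$, the ultrafilter $G$ contains both or neither of $b(\sigma),b'(\sigma)$, so it does not contain their symmetric difference. By (F4) there is $c\in G$ disjoint from all these differences, that is, $c\wedge b(\sigma)=c\wedge b'(\sigma)$ for all $\sigma$. Then $m_b(c')=m_{b'}(c')$ for all $c'\le c$, so $f_b=f_{b'}$ a.e.\ on $c$ by (R2), and $(f_b)_G=(f_{b'})_G$ by Lemma~\ref{lem:eval}(a).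

For $A\in V$ let $b(\sigma)=1$ for $\sigma\in A$ and $b(\sigma)=0$ otherwise, so that $A_b=A$. If $A\in U$, then $m_b=\mu$ and $f_b=1$ a.e.; if $A\notin U$, then $P\setminus A\in U$, $m_b=0$ and $f_b=0$ a.e. Apply Lemma~\ref{lem:eval}(a) again.
\end{proof}

\begin{example}\label{ex:half}
New sets can receive other values. For $\sigma\in P$ let $\zeta_\sigma=\sup(\sigma\cap\theta)$, which is below $\theta$ by regularity, and let $b(\sigma)=[x(\zeta_\sigma)=1]$. Let $c\in\mathbb B$ be represented by a set that depends on the coordinates in a countable set $S$, and let $\xi=\sup S$. If $\xi+1\in\sigma$, then $\zeta_\sigma\notin S$, so $\mu(b(\sigma)\wedge c)=\mu(c)/2$ by independence. By fineness $m_b=\mu/2$, so $f_b=1/2$ a.e.\ and $\nu(A_b)=1/2$.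
\end{example}

Both additivity properties of $\nu$ come from one formula for the ground-model measures $m_b$. It combines the additivity \eqref{eq:muadd} of $\mu$ with the completeness of $U$.

\begin{lemma}\label{lem:formula}
Let $\delta<\theta$, let $\langle b_i:i<\delta\rangle\in V$ be such that the sets $A_{b_i}$ are pairwise disjoint, and let $b(\sigma)=\bigvee_{i<\delta}b_i(\sigma)$. Then $A_b=\bigcup_{i<\delta}A_{b_i}$, and there is $c\in G$ such that
\begin{equation}\label{eq:madd}
m_b(c')=\sum_{i<\delta}m_{b_i}(c')\qquad\text{for all }c'\le c .
\end{equation}
\end{lemma}

\begin{proof}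
The equality of sets is (F1) applied to each $\sigma$. Disjointness means that $b_i(\sigma)\wedge b_j(\sigma)\notin G$ for all $\sigma$ and $i\ne j$, so (F4) gives $c\in G$ with $c\wedge b_i(\sigma)\wedge b_j(\sigma)=0$ for all such $\sigma,i,j$. Fix $c'\le c$ and work in $V$. For every $\sigma$ the elements $b_i(\sigma)\wedge c'$, $i<\delta$, are pairwise disjoint with join $b(\sigma)\wedge c'$, so $\mu(b(\sigma)\wedge c')=\sum_{i<\delta}\mu(b_i(\sigma)\wedge c')$ by \eqref{eq:muadd}. Since $\delta<\theta$ and $U$ is $\theta$-complete, there is one $\sigma$ with $\mu(b(\sigma)\wedge c')=m_b(c')$ and $\mu(b_i(\sigma)\wedge c')=m_{b_i}(c')$ for all $i<\delta$. Substituting gives \eqref{eq:madd}.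
\end{proof}

\begin{lemma}\label{lem:nu}
In $V[G]$, $\nu$ is a countably additive probability measure on all subsets of $P$, and unions of fewer than $\theta$ null sets are null.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:welldef}, $\nu(\emptyset)=0$ and $\nu(P)=1$.

\emph{Countable additivity.} Let $\langle A_i:i<\omega\rangle\in V[G]$ be pairwise disjoint. Write $A_i=A_{b_i}$ with $\langle b_i\rangle\in V$ and take $b,c$ from Lemma~\ref{lem:formula}. By \eqref{eq:madd} and monotone convergence, $\int_{c'}f_b\,d\mu=\int_{c'}\sum_if_{b_i}\,d\mu$ for all $c'\le c$. So $f_b=\sum_if_{b_i}$ a.e.\ on $c$ by (R2), and Lemma~\ref{lem:eval}(c) gives $\nu(\bigcup_iA_i)=(f_b)_G=\sum_i\nu(A_i)$. With $\nu(\emptyset)=0$ this yields finite additivity, and hence monotonicity.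

\emph{Null sets.} Let $\langle A_i:i<\delta\rangle\in V[G]$ be null sets, $\delta<\theta$. Replacing $A_i$ by $A_i\setminus\bigcup_{j<i}A_j$ keeps the union and, by monotonicity, keeps the sets null, so we may assume that they are pairwise disjoint. Take $\langle b_i\rangle\in V$, $b$ and $c$ as before. Since $(f_{b_i})_G=0$, none of the elements $[f_{b_i}>q]$, for $i<\delta$ and rational $q>0$, is in $G$. By (F4) there is $c_1\in G$ disjoint from all of them, and $c_2=c\wedge c_1\in G$. Each $f_{b_i}$ vanishes a.e.\ on $c_2$, so $m_{b_i}(c')=0$ for $c'\le c_2$. By \eqref{eq:madd}, $m_b(c')=0$ for all $c'\le c_2$. Hence $f_b=0$ a.e.\ on $c_2$ by (R2), and $\nu(\bigcup_iA_i)=(f_b)_G=0$ by Lemma~\ref{lem:eval}(a).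
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:random}]
Lemma~\ref{lem:arith} gives $\mathfrak c=\theta$ in $V[G]$. Let $\kappa<\theta$ be infinite and let $X\in V[G]$ have cardinality $\eta>2^\kappa=\theta$. Transferring along a bijection in $V[G]$, we may take $X=\eta$, which is a cardinal of $V$. Let $P$, $U$, $\nu$ be as above. Every $\sigma\in P$ has size less than $\theta=2^\kappa$ in $V[G]$, so $P\subseteq[\eta]^{\le2^\kappa}$ there. Define $\nu^*(W)=\nu(W\cap P)$ for $W\subseteq[\eta]^{\le2^\kappa}$. By Lemma~\ref{lem:nu}, $\nu^*$ is a countably additive probability measure on all subsets of $[\eta]^{\le2^\kappa}$, and unions of at most $\kappa$ null sets are null because $\kappa<\theta$. For $x\in\eta$ the set $\{\sigma\in P:x\in\sigma\}$ belongs to $U$, so it has measure $1$ by Lemma~\ref{lem:welldef}, and $\nu^*$ is fine. Thus $\mathrm{FM}_\kappa$ holds in $V[G]$.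
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Exponential domination in function spaces},
\texttt{https://www.dml.cz/bitstream/handle/10338.dmlcz/148474/}\allowbreak\texttt{CommentatMathUnivCarolRetro\_61-2020-3\_8.pdf}

\bibitem{jensen}
Jensen, \emph{The fine structure of the constructible hierarchy}, Ann. Math. Logic 4 (1972).

\end{thebibliography}
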